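# Deciding Milner's structural congruence for the $\pi$-calculus

## 1. Processes, permutations, and the eight laws

**Definition (processes).** Let $\mathcal N$ be a countably infinite set of names. Processes and prefixes are given by
$$P ::= \pi.P \mid (P_1 \mid P_2) \mid {!P} \mid \mathbf 0 \mid \nu x.P,\qquad \pi ::= x(y)\mid \bar x\langle y\rangle\qquad (x,y\in\mathcal N).$$
In $x(y).P$ the name $y$ is bound in $P$, and in $\nu x.P$ the name $x$ is bound in $P$. All other occurrences are free, and $\mathrm{fn}(P)$ is the set of free names. A process of the form $\pi.P$ or $!P$ is called *guarded*.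

Example. Fix distinct names $u,w,y$. I shall use
$$\mathsf u=\bar u\langle u\rangle.\mathbf 0,\qquad \mathsf w=\bar w\langle w\rangle.\mathbf 0,\qquad \mathsf p_x=\bar x\langle x\rangle.\mathbf 0,\qquad \mathsf q_x=\bar x\langle y\rangle.\mathbf 0 \quad(x\ne y).$$
Then $\mathrm{fn}(\nu x.(\mathsf p_x\mid{!\mathsf q_x}))=\{y\}$. In $x(x).\mathsf p_x$ the first $x$ is free, and the occurrences inside $\mathsf p_x$ are bound.

**Definition (permutations and $\alpha$-equivalence).** A finite permutation $\theta$ of $\mathcal N$ acts on a process by replacing every name, bound ones included; $(y\,z)$ is the transposition. The $\alpha$-equivalence is the usual renaming of bound names: it is generated by $x(y).P=x(z).(y\,z)P$ and $\nu y.P=\nu z.(y\,z)P$ for $z\notin\mathrm{fn}(P)$, inside any context. I identify $\alpha$-equivalent processes.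

We have $\mathrm{fn}(\theta P)=\theta(\mathrm{fn}(P))$, and if $\theta$ fixes $\mathrm{fn}(P)$ pointwise, then $\theta P=P$. Example: $(x\,z)$ fixes $\nu x.\mathsf q_x$ for $z\neq y$, because $\nu x.\mathsf q_x=\nu z.\mathsf q_z$.

**Definition (structural congruence).** Milner's structural congruence $\equiv$ is the least congruence satisfying
$$\begin{aligned}
&\text{(E1)} & P&\equiv Q\quad\text{if $P$ and $Q$ are $\alpha$-equivalent}\\
&\text{(E2)} & P_1\mid(P_2\mid P_3)&\equiv(P_1\mid P_2)\mid P_3\\
&\text{(E3)} & P_1\mid P_2&\equiv P_2\mid P_1\\
&\text{(E4)} & P\mid\mathbf 0&\equiv P\\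
&\text{(E5)} & \nu z.\nu w.P&\equiv\nu w.\nu z.P\\
&\text{(E6)} & \nu z.\mathbf 0&\equiv\mathbf 0\\
&\text{(E7)} & \nu z.(P_1\mid P_2)&\equiv P_1\mid\nu z.P_2\quad\text{if }z\notin\mathrm{fn}(P_1)\\
&\text{(E8)} & {!P}&\equiv P\mid{!P}
\end{aligned}$$
A congruence is an equivalence relation closed under all process constructors, that is, under every process context (including contexts that bind free names of the process put into them).

Example. If $z\notin\mathrm{fn}(R)$, then
$$\nu z.R\equiv\nu z.(R\mid\mathbf 0)\equiv R\mid\nu z.\mathbf 0\equiv R\mid\mathbf 0\equiv R. \tag{1}$$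
The laws are invariant under permutations, hence so is $\equiv$: if $P\equiv Q$ then $\theta P\equiv\theta Q$.

**Definition (depth).** $\delta(\mathbf 0)=0$, $\delta(P\mid Q)=\max(\delta(P),\delta(Q))$, $\delta(\nu x.P)=\delta(P)$, and $\delta(\pi.P)=\delta(!P)=1+\delta(P)$.

Example. $\delta(\mathsf u)=1$, $\delta(!\mathsf u)=2$, $\delta(!(\mathsf w\mid{!\mathsf u}))=3$.

**Lemma 1.** If $P\equiv Q$, then $\delta(P)=\delta(Q)$ and $\mathrm{fn}(P)=\mathrm{fn}(Q)$.

*Proof.* The relation "same depth and same free names" is a congruence, so it suffices to check the laws. (E1)–(E7) are immediate. For (E8), $\max(\delta(P),1+\delta(P))=1+\delta(P)$, and $\mathrm{fn}(P)\cup\mathrm{fn}(!P)=\mathrm{fn}(!P)$. $\square$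

"Multiset" will always mean finite multiset, and $V^\oplus$ denotes the set of finite sums of elements of $V$, including the empty sum $0$.

## 2. The decision problem, and what can be settled by hand

The question is this. Structural congruence says when two process terms are merely two ways of writing the same system. Is there an algorithm that, given two processes $P$ and $Q$, decides whether $P\equiv Q$? It is posed as an open question, with the slides "Algorithms for Extended Alpha-Equivalence and Complexity" (http://davidsabel.de/slides/slides-rta13.pdf) as its source. We shall prove that the answer is yes, for the full calculus and exactly the laws listed.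

**Theorem A (decidability).** There is an algorithm that, given processes $P,Q$, decides whether $P\equiv Q$.

Here are some small cases.

Depth $0$. A process of depth $0$ is built from $\mathbf 0$, $\mid$ and $\nu$ only, so by (E4) and (E6) it is congruent to $\mathbf 0$. Any two such processes are congruent.

Pairs that Lemma 1 separates. $!\mathbf 0\not\equiv\mathbf 0$ and ${!!P}\not\equiv{!P}$, since the depths differ.

A congruent pair. We claim that $\mathsf u\mid{!(\mathsf w\mid{!\mathsf u})}\equiv{!(\mathsf w\mid{!\mathsf u})}$. Indeed, using (E8) outside, then inside, then outside backwards,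
$$!(\mathsf w\mid{!\mathsf u})\equiv\mathsf w\mid{!\mathsf u}\mid{!(\mathsf w\mid{!\mathsf u})}\equiv\mathsf w\mid\mathsf u\mid{!\mathsf u}\mid{!(\mathsf w\mid{!\mathsf u})}\equiv\mathsf u\mid{!(\mathsf w\mid{!\mathsf u})}.\tag{2}$$
Both ends of this chain are smaller than its middle. That is the phenomenon to be controlled.

Pairs that look hard. The processes $!\mathsf u\mid{!\mathsf w}$ and $!(\mathsf u\mid\mathsf w)$ have the same depth $2$ and the same free names; so do $\nu x.{!\mathsf q_x}$ and ${!\nu x.\mathsf q_x}$. Neither pair is congruent, but Lemma 1 does not show it. We settle both after Theorem 3.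

## 3. Atoms and graphs

We strip away (E1)–(E7) by passing to a multiset of guarded pieces with a set of private names. Guarded pieces are compared via their immediate subterms only, which have smaller depth; the final recursion uses this.

**Definition (atoms).** Define a relation $\doteq$ on guarded processes:

- $!P\doteq{!P'}$ iff $P\equiv P'$;
- $\bar x\langle y\rangle.P\doteq\bar x\langle y\rangle.P'$ iff $P\equiv P'$;
- $x(y).P\doteq x(y').P'$ iff $(y\,z)P\equiv(y'\,z)P'$ for a name $z\notin\{x,y,y'\}\cup\mathrm{fn}(P)\cup\mathrm{fn}(P')$;
- no other pairs are related.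

An *atom* is a $\doteq$-class $[A]$. Atoms of the form $[!P]$ are called *spawners*.

Example. $\mathsf u\mid{!\mathsf u}\equiv{!\mathsf u}$, so $[!(\mathsf u\mid{!\mathsf u})]=[!!\mathsf u]$: one spawner can have several bodies.

We check that this makes sense. In the third clause the choice of $z$ is irrelevant: if $z'$ is another admissible name, then $(z\,z')(y\,z)P=(y\,z')P$, since both permutations act in the same way on $\mathrm{fn}(P)$, and likewise for $P'$; now apply $(z\,z')$ to the congruence. If $x(y).P$ and $x(y').P'$ are $\alpha$-equivalent, then $(y\,z)P=(y'\,z)P'$, so $\doteq$ is compatible with $\alpha$-equivalence. It is an equivalence relation (for transitivity take $z$ fresh for all three processes) and permutation-invariant. It is contained in $\equiv$; for inputs,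
$$x(y).P=x(z).(y\,z)P\equiv x(z).(y'\,z)P'=x(y').P'.$$
By Lemma 1 it preserves $\mathrm{fn}$ and $\delta$. So $\mathrm{fn}$, $\delta$ and the action of permutations are defined on atoms, and a permutation fixing $\mathrm{fn}(b)$ pointwise fixes the atom $b$. If $\rho$ is a map that is injective on $\mathrm{fn}(b)$, put $\rho b:=\theta b$ for any finite permutation $\theta$ extending $\rho|_{\mathrm{fn}(b)}$. Two choices of $\theta$ differ by a permutation fixing $\mathrm{fn}(b)$ pointwise, so $\rho b$ is well defined, with $\mathrm{fn}(\rho b)=\rho(\mathrm{fn}(b))$ and $\delta(\rho b)=\delta(b)$.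

**Definition (graphs).** A *graph* $\nu X.m$ consists of a finite set $X$ of private names and a multiset $m$ of atoms; $\mathrm{fn}(m)$ is the union of the name sets of its atoms. Names of $X\setminus\mathrm{fn}(m)$ are discarded; the representation is *reduced* if $X\subseteq\mathrm{fn}(m)$. For reduced representations, $\nu X.m=\nu X'.m'$ iff some permutation $\theta$ fixes $\mathrm{fn}(m)\setminus X$ pointwise and satisfies $\theta X=X'$, $\theta m=m'$. Put $\mathrm{fn}(\nu X.m)=\mathrm{fn}(m)\setminus X$, and let $\delta(\nu X.m)$ be the maximal depth of an atom ($0$ if there is none). The operations are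
$$\nu X.m\mid\nu Y.n=\nu(X\cup Y).(m+n),\qquad \nu x.\nu X.m=\nu(X\cup\{x\}).m,$$
after renaming $X,Y$ to be disjoint and fresh for the other graph, respectively so that $x\notin X$.

**Definition (the graph of a process).** $g(\mathbf 0)=\nu\emptyset.\emptyset$, $g(A)=\nu\emptyset.\{[A]\}$ for $A$ guarded, $g(P\mid Q)=g(P)\mid g(Q)$, $g(\nu x.P)=\nu x.g(P)$.

Example. $g(\nu x.(\mathsf p_x\mid{!\mathsf q_x}))=\nu x.\{[\mathsf p_x],[!\mathsf q_x]\}$, with free name $y$ and depth $2$. And $g(!\nu x.(\mathsf p_x\mid{!\mathsf q_x}))$ is a single spawner with no private names.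

By induction $g$ is equivariant, $\mathrm{fn}(g(P))=\mathrm{fn}(P)$ and $\delta(g(P))=\delta(P)$. It respects $\alpha$-equivalence: for guarded processes because $\doteq$ does, and for $\nu x.P=\nu x'.(x\,x')P$ with $x'\notin\mathrm{fn}(P)$ because $\nu x'.(x\,x')g(P)=\nu x.g(P)$ when $x'$ is not free in $g(P)$. Also by induction, every atom in every representation of $g(P)$ is $[\theta A]$ with $\theta$ a permutation and $A$ a guarded subterm occurrence of $P$.

**Lemma 2.** For a reduced graph $K=\nu X.\{[A_1],\dots,[A_k]\}$ let $R_K=\nu X.(A_1\mid\dots\mid A_k)$ (the empty product being $\mathbf 0$). Then $R_K$ is determined by $K$ up to $\equiv$, $g(R_K)=K$, and $P\equiv R_{g(P)}$ for every $P$. In particular $g(P)=g(Q)$ implies $P\equiv Q$.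

*Proof.* The orders of $X$ and of the factors do not matter by (E2), (E3), (E5). The choice of the $A_i$ does not matter because $\doteq$ is contained in $\equiv$. If the representation is changed by $\theta$ fixing $\mathrm{fn}(m)\setminus X=\mathrm{fn}(R_K)$ pointwise, then $\nu\theta X.(\theta A_1\mid\dots\mid\theta A_k)=\theta R_K=R_K$. Clearly $g(R_K)=K$.

For $P\equiv R_{g(P)}$ use induction on $P$. The cases $\mathbf 0$ and $P$ guarded are clear. For $P\mid Q$ choose disjoint fresh private names $X,Y$ for $g(P)$, $g(Q)$; by (E7) and commutativity $R_{g(P)}\mid R_{g(Q)}\equiv R_{g(P\mid Q)}$. For $\nu x.P$ choose $x\notin X$; if $x$ is free in $g(P)$ then $\nu x.R_{g(P)}$ is $R_{g(\nu x.P)}$, and otherwise drop $x$ by (1). $\square$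

## 4. Structural congruence is joinability of unfoldings

Law (E8) becomes a growth rule on graphs.

**Definition (unfolding).** $K\to K'$ iff $K=\nu X.m$ (reduced), $[!P]\in m$ and $K'=\nu X.(m\mid g(P))$, meaning $\nu X$ applied to $(\nu\emptyset.m)\mid g(P)$. Any $P$ with $[!P]\in m$ may be used. A graph $M$ with $K\to^*M$ is an *unfolding* of $K$; an unfolding of a process $P$ is one of $g(P)$. We write $K\downarrow L$ if $K\to^*M\leftarrow^*L$ for some $M$, which is then a *common unfolding*.

Concretely, if $g(P)=\nu Y.n$ with $Y$ fresh, then $K'=\nu(X\cup Y).(m+n)$, a reduced representation. Since $\mathrm{fn}(P)\subseteq\mathrm{fn}(m)$, we have $\mathrm{fn}(K')=\mathrm{fn}(K)$. A step can be performed in any reduced representation of $K$: if $\theta$ changes the representation, use $\theta P$; the result is $\theta K'=K'$ because $\theta$ fixes $\mathrm{fn}(K)=\mathrm{fn}(K')$.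

Example. From $\{[!!\mathsf u]\}$ one step can add $\{[!\mathsf u]\}$; it can also add $\{[\mathsf u],[!\mathsf u]\}$, since $[!!\mathsf u]=[!(\mathsf u\mid{!\mathsf u})]$. From $\{[!\nu x.\mathsf q_x]\}$ two steps give $\nu\{x,x'\}.\{[!\nu x.\mathsf q_x],[\mathsf q_x],[\mathsf q_{x'}]\}$.

**Theorem 3.** $P\equiv Q$ if and only if $g(P)\downarrow g(Q)$.

*Proof.* **Step 1: joinable graphs come from congruent processes.** Let $K=\nu X.(m_0+[!P'])\to K'$ use $P'$, with $m_0=\{[A_1],\dots,[A_k]\}$. Put $R=\nu X.(A_1\mid\dots\mid A_k\mid{!P'})$ and $R'=\nu X.(A_1\mid\dots\mid A_k\mid{!P'}\mid P')$. Then $K=g(R)$, $K'=g(R')$ and $R\equiv R'$ by (E8). By Lemma 2, $R_K\equiv R\equiv R'\equiv R_{K'}$. So $g(P)\to^*M\leftarrow^*g(Q)$ gives $P\equiv R_{g(P)}\equiv R_M\equiv R_{g(Q)}\equiv Q$.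

For the converse write $P\sim Q$ for $g(P)\downarrow g(Q)$. We show that $\sim$ is a congruence satisfying the laws; since $\equiv$ is the least one, $\equiv$ is then contained in $\sim$.

**Step 2: $\sim$ is transitive, by confluence.** Reflexivity and symmetry are clear. Spawners are never consumed. So if, in one representation of $K$, a step $K\to K_1$ adds $g(P_1)$ and a step $K\to K_2$ adds $g(P_2)$, with private names fresh for everything, then both $K_1$ and $K_2$ unfold in one step to the graph with both added. This diamond property, applied repeatedly to fill a grid of steps, shows: if $M\leftarrow^*K\to^*M'$ then $M\downarrow M'$. Given $g(P)\to^*M\leftarrow^*g(Q)\to^*M'\leftarrow^*g(R)$, join $M$ and $M'$ to get $P\sim R$.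

**Step 3: the laws hold for $\sim$.** (E1)–(E7) preserve $g$: this was checked for (E1), it is clear for (E2)–(E5), unused private names are discarded in (E6), and in (E7) the name $z$ is not free in $g(P_1)$. For (E8), $g(!P)\to g(P\mid{!P})$.

**Step 4: $\sim$ is closed under the constructors.** $K\to K'$ implies $K\mid L\to K'\mid L$. It also implies $\nu x.K\to\nu x.K'$ if $x$ is free in $K$; if not, it is not free in $K'$ either and $\nu x.K=K\to K'=\nu x.K'$. So $\sim$ is preserved by $\mid$ and $\nu$. If $P\sim Q$, then $P\equiv Q$ by Step 1, so $!P\doteq{!Q}$ and $\pi.P\doteq\pi.Q$ (for $\pi=x(y)$ because $(y\,z)P\equiv(y\,z)Q$). Hence $g(!P)=g(!Q)$ and $g(\pi.P)=g(\pi.Q)$. $\square$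

Back to the two pairs of Section 2. A step adds only atoms of depth smaller than that of the spawner used, so atoms of maximal depth are never added. The atoms of depth $2$ in an unfolding of $g(!\mathsf u\mid{!\mathsf w})$ are $[!\mathsf u],[!\mathsf w]$, and in one of $g(!(\mathsf u\mid\mathsf w))$ there is only one; so these are not congruent. In every unfolding of $\nu x.\{[!\mathsf q_x]\}$ the only atom of depth $2$ has two names, while in every unfolding of $\{[!\nu x.\mathsf q_x]\}$ it has one; so these are not congruent either.

## 5. Folding copies back is not confluent, and growth does not stop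

The first thing to try is a normal form: read (E8) from right to left and remove copies, that is, use the inverse of $\to$, which shrinks the graph. Two processes would be congruent iff they fold to the same irreducible graph. Take $s={!(\mathsf w\mid{!\mathsf u})}$ and
$$K=\{[s],[\mathsf w],[!\mathsf u],[\mathsf u]\}.$$
Folding $\mathsf u$ into $!\mathsf u$ and then $\{[\mathsf w],[!\mathsf u]\}$ into $s$ gives $\{[s]\}$. Folding $\{[\mathsf w],[!\mathsf u]\}$ into $s$ first gives $\{[s],[\mathsf u]\}$. This is stuck: suppose $K''\to\{[s],[\mathsf u]\}$. The spawner used is $[s]$, with a body $P\equiv\mathsf w\mid{!\mathsf u}$, so $g(P)$ contains an atom of depth $\delta(P)=2$; but only $[\mathsf u]$, of depth $1$, is left besides $[s]$. In the same way $\{[s]\}$ is irreducible. So one graph has two different irreducible forms, even if all representatives of bodies are allowed. To see that $\{[s],[\mathsf u]\}$ and $\{[s]\}$ are joinable one must grow first, as in (2).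

Growing is confluent, but it does not end: as soon as a spawner with a nonempty body is present, one can go on forever. Theorem 3 would let us search for a common unfolding, but it gives no moment at which to answer "no". What is missing is a bound on the size of a smallest common unfolding.

**Theorem B (small common unfolding).** If $P\equiv Q$, then $P$ and $Q$ have a common unfolding with at most $B$ atoms, where $B$ is explicitly computable from the syntax of $P,Q$. If $P,Q$ have size $\le n$, then $B\le2^{2^{O(n^3\log n)}}$.

Size means the number of symbols, counting each name occurrence as one.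

The plan is as follows. First, finitely many bodies (up to renaming) suffice. Then "$K$ is an unfolding of $G$" says that $K$ can be tiled by copies of these bodies, and the scopes of the private names in $K$ nest to a bounded depth. We cut tilings along this nesting, and remember of each piece only a finite amount of data, a token. The possible counts of tokens, for a $G$-tiling and an $H$-tiling of the same $K$ together with the number of atoms of $K$, form a finite union of sets $c+U^\oplus$ with $c$ and $U$ bounded. If such a union contains a successful vector, then some base $c$ is successful, and $c$ is small.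

## 6. Finitely many bodies suffice

Fix $P,Q$ as concrete terms. Let $R_1,\dots,R_r$ be all $R$ such that $!R$ is a subterm occurrence of $P$ or $Q$, and let
$$\mathcal B=\{\theta R_l:1\le l\le r,\ \theta\text{ a permutation}\}.$$
Write $\to_{\mathcal B}$ for the steps that add $g(R)$ with $[!R]\in m$ and $R\in\mathcal B$, and $\downarrow_{\mathcal B}$ for the corresponding joinability. Since $\mathcal B$ is closed under permutations, the arguments of Theorem 3 apply: steps can be made in any reduced representation, $\to_{\mathcal B}$ is confluent, $\downarrow_{\mathcal B}$ is transitive, and $\downarrow_{\mathcal B}$ is preserved by $\mid$ and $\nu$.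

**Definition (good graphs).** A graph is *good* if each of its spawners is $[!R]$ for some $R\in\mathcal B$.

This does not depend on the representation. The graphs $g(P)$, $g(Q)$ and $g(R)$ for $R\in\mathcal B$ are good, because their atoms are renamed guarded subterms of $P$ or $Q$. Example: for $P=Q={!(\mathsf w\mid{!\mathsf u})}$ the bodies are $R_1=\mathsf w\mid{!\mathsf u}$ and $R_2=\mathsf u$; the graph $\{[!\mathsf u]\}$ is good, and $\{[!!\mathsf u]\}$ is not, because ${!\mathsf u}$ is congruent to no renaming of $\mathsf w\mid{!\mathsf u}$ (different numbers of free names) or of $\mathsf u$ (different depths).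

**Theorem 4.** $P\equiv Q$ if and only if $g(P)\downarrow_{\mathcal B}g(Q)$.

*Proof.* If $g(P)\downarrow_{\mathcal B}g(Q)$, then $P\equiv Q$ by Theorem 3. The converse must replace steps with arbitrary representatives by steps with bodies from $\mathcal B$. We prove by induction on $n$:

$S(n)$: *if $K$ is good, $\delta(K)\le n$ and $K\to K'$, then $K'$ is good, $\delta(K')=\delta(K)$ and $K\downarrow_{\mathcal B}K'$.*

**Step 1: the base.** For $n=0$ there are no atoms, hence no steps.

**Step 2: compare the body used with a listed one.** Let $n\ge1$, $K=\nu X.m$, $K'=\nu X.(m\mid g(P'))$ with $[!P']\in m$. Since $\delta(g(P'))=\delta(P')<\delta([!P'])\le\delta(K)$, we get $\delta(K')=\delta(K)$. By goodness $[!P']=[!R]$ with $R\in\mathcal B$, so $R\equiv P'$ and $\delta(R)=\delta(P')\le n-1$. By Theorem 3 there is $M$ with $g(R)\to^*M\leftarrow^*g(P')$.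

**Step 3: make both chains into $\mathcal B$-joinability.** Since $g(R)$ is good, applying $S(n-1)$ to each step of $g(R)\to^*M$ and using transitivity shows that $M$ is good and $g(R)\downarrow_{\mathcal B}M$. Along $g(P')\to^*M$ atoms are only added, so every graph on this chain has only spawners that survive, up to renaming, in $M$; hence all these graphs are good. In particular $g(P')$, and therefore $K'$, is good. The graphs on this chain have depth at most $n-1$, so $S(n-1)$ gives $g(P')\downarrow_{\mathcal B}M$, and by transitivity $g(R)\downarrow_{\mathcal B}g(P')$.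

**Step 4: put the context back.** Since $\downarrow_{\mathcal B}$ is preserved by $\mid$ and $\nu$,
$$K\to_{\mathcal B}\nu X.(m\mid g(R))\ \downarrow_{\mathcal B}\ \nu X.(m\mid g(P'))=K'.$$
This proves $S(n)$.

If now $P\equiv Q$, then $g(P)\to^*M\leftarrow^*g(Q)$ by Theorem 3. Both chains start with good graphs; apply $S$ along both and use transitivity. $\square$

From now on assume $\mathrm{fn}(P)=\mathrm{fn}(Q)=:F_0$ and $\delta(P)=\delta(Q)=:D$; otherwise $P\not\equiv Q$ by Lemma 1. Then $\delta(!R_l)\le D$ for all $l$. Put $G=g(P)$ and $H=g(Q)$. We ask whether $G\to_{\mathcal B}^*K\leftarrow_{\mathcal B}^*H$ for some $K$.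

## 7. Unfoldings are tilings

**Definition (tile shapes).** Choose reduced representations $g(R_l)=\nu Y_l.\{b_{l,j}\}_{j\in J_l}$ for $1\le l\le r$ with $Y_l\cap(\mathrm{fn}(R_l)\cup F_0)=\emptyset$. Put $J_l^+=J_l\sqcup\{*\}$ and $b_{l,*}=[!R_l]$. In the *$G$-family* there is one more shape, of index $0$: $G=\nu Y_0.\{b_{0,j}\}_{j\in J_0}$ (reduced) with $Y_0\cap F_0=\emptyset$, $J_0^+=J_0\sqcup\{*\}$, where $b_{0,*}$ is a formal symbol with $\mathrm{fn}(b_{0,*})=F_0$. The *$H$-family* is the same with $H$ in place of $G$ at index $0$. For $S\subseteq J_l^+$ put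
$$\mathrm{nm}_l(S)=\bigcup_{j\in S}\mathrm{fn}(b_{l,j}),\qquad \mathrm{nm}_l=\mathrm{nm}_l(J_l^+).$$

Because $\mathrm{fn}(g(R_l))=\mathrm{fn}(R_l)$ and the representations are reduced, $\mathrm{nm}_l=Y_l\sqcup\mathrm{fn}(R_l)$ for $l\ge1$ and $\mathrm{nm}_0=Y_0\sqcup F_0$. Every $y\in Y_l$ occurs in some $b_{l,j}$ with $j\in J_l$, and $Y_l\cap\mathrm{fn}(b_{l,*})=\emptyset$.

**Definition (tilings).** Let $K=\nu X.\{a_p\}_{p\in I}$ with $X\cap F_0=\emptyset$. A *$G$-tiling* of $K$ is a finite family of tiles $(l_k,\rho_k,\iota_k)_{0\le k\le n}$ with $l_0=0$, $l_k\ge1$ for $k\ge1$, maps $\rho_k:\mathrm{nm}_{l_k}\to F_0\cup X$, $\iota_k:J_{l_k}^+\to I$ for $k\ge1$ and $\iota_0:J_0\to I$, such that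

1. $\rho_0$ is the identity on $F_0$; for each $j$ in the domain of $\iota_k$, $\rho_k$ is injective on $\mathrm{fn}(b_{l_k,j})$ and $a_{\iota_k(j)}=\rho_kb_{l_k,j}$;
2. $(k,j)\mapsto\iota_k(j)$, for $j\ne*$, is a bijection onto $I$;
3. $(k,y)\mapsto\rho_k(y)$, for $y\in Y_{l_k}$, is a bijection from $\bigsqcup_kY_{l_k}$ onto $X$.

The atoms of tile $k$ are the $a_{\iota_k(j)}$ with $j\ne*$. For $k\ge1$ the atom $s_k:=a_{\iota_k(*)}=\rho_k[!R_{l_k}]$ is the *source* of tile $k$. So $*$ marks the spawner which produced the tile, and one position may be the source of many tiles.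

Example. Let $P={!(\mathsf w\mid{!\mathsf u})}$ and $Q=\mathsf u\mid{!(\mathsf w\mid{!\mathsf u})}$. The bodies $\mathsf w\mid{!\mathsf u}$ and $\mathsf u$ occur in both, and $K=\{[s],[\mathsf w],[!\mathsf u],[\mathsf u]\}$ is as in Section 5. A $G$-tiling has tile $0$ on $[s]$, a tile on $[\mathsf w],[!\mathsf u]$ with source $[s]$, and a tile on $[\mathsf u]$ with source $[!\mathsf u]$. An $H$-tiling has tile $0$ on $[s],[\mathsf u]$ and a tile on $[\mathsf w],[!\mathsf u]$ with source $[s]$.

Two remarks. By 3 and 1 every $x\in X$ occurs in an atom, so a representation that has a tiling is reduced. Further, in a $G$-tiling every name of $F_0$ occurs in some $\rho_0b_{0,j}$, so $\mathrm{fn}(K)=F_0$; hence a permutation $\theta$ that changes the reduced representation (to one with private names disjoint from $F_0$) fixes $F_0$ pointwise, and composing the $\rho_k$ with $\theta$ gives a tiling of the other representation.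

**Lemma 5.** $G\to_{\mathcal B}^*K$ iff $K$ (in a reduced representation with $X\cap F_0=\emptyset$) has a $G$-tiling. In a $G$-tiling let the parent of tile $k\ge1$ be the tile containing the atom occurrence $\iota_k(*)$. Then the tiles form a tree with root $0$ in which every root path has at most $D+1$ tiles, and the names of the atoms of tile $k$ lie in $F_0$ together with the sets $\rho_{k'}(Y_{l_{k'}})$ for $k'$ equal to $k$ or an ancestor of $k$.

*Proof.* **Step 1: every unfolding has a tiling.** $G$ has the tiling with the single tile $0$ and $\rho_0$ the identity. Suppose that $K$ has a tiling and that $K\to_{\mathcal B}K'$ uses $\theta R_l$, with $a_p=[!\theta R_l]=\theta b_{l,*}$. Let $\rho$ be $\theta$ on $\mathrm{fn}(R_l)$ and a bijection of $Y_l$ onto fresh names. Then $\rho$ is injective on $\mathrm{nm}_l$ and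
$$g(\theta R_l)=\theta g(R_l)=\nu\rho(Y_l).\{\rho b_{l,j}\}_{j\in J_l}.$$
So $K'$ is tiled by adding the tile $(l,\rho,\iota)$ with $\iota(*)=p$ and $\iota$ a bijection of $J_l$ onto the new positions.

**Step 2: the tree, by comparing depths.** By 2 each position lies in exactly one tile, so parents are well defined. The atoms of tile $k\ge1$ are renamed atoms of $g(R_{l_k})$, so their depth is at most $\delta(R_{l_k})<\delta(!R_{l_k})=\delta(s_k)$. Hence if $s_k$ lies in tile $k'\ge1$, then $\delta(s_k)<\delta(s_{k'})$. Source depths lie in $\{1,\dots,D\}$ and strictly increase as we follow parents, so tile $0$ is reached after at most $D$ tiles $k\ge1$.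

**Step 3: the names, by induction down the tree.** The names of atoms of tile $0$ lie in $\rho_0(\mathrm{nm}_0)=F_0\cup\rho_0(Y_0)$. For $k\ge1$ they lie in $\rho_k(Y_{l_k})\cup\rho_k(\mathrm{fn}(R_{l_k}))$, and $\rho_k(\mathrm{fn}(R_{l_k}))=\mathrm{fn}(s_k)$, where $s_k$ is an atom of the parent.

**Step 4: every tiling is an unfolding.** We rebuild $K$ tile by tile. By 1 and 3, and since $X\cap F_0=\emptyset$, $\rho_0$ is injective on $\mathrm{nm}_0$ and the identity on $F_0$; so tile $0$ alone is $G$. Add the tiles $k\ge1$ in an order of non-increasing $\delta(s_k)$. By Step 2 parents precede children, and when tile $k$ is added no descendant of $k$ has been added. By Step 3 all names of atoms of previously added tiles lie in $F_0$ and in sets $\rho_{k'}(Y_{l_{k'}})$ with $k'\ne k$. By 3, $\rho_k(Y_{l_k})$ is disjoint from all of these, in particular from $\mathrm{fn}(s_k)=\rho_k(\mathrm{fn}(R_{l_k}))$. As $\rho_k$ is injective on $Y_{l_k}$ (by 3) and on $\mathrm{fn}(R_{l_k})$ (by 1 for $j=*$), it is injective on $\mathrm{nm}_{l_k}$. Let $\theta$ be a permutation extending $\rho_k|_{\mathrm{fn}(R_{l_k})}$. Then $s_k=[!\theta R_{l_k}]$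 is already present, and $g(\theta R_{l_k})=\nu\rho_k(Y_{l_k}).\{\rho_kb_{l_k,j}\}_{j\in J_{l_k}}$ with fresh private names. So adding tile $k$ is a $\to_{\mathcal B}$-step. At the end the graph is $K$ by 2 and 3. $\square$

## 8. Terms with boundedly nested scopes

The tree of tiles gives a way to write $K$ with private names introduced only where they are needed, at a bounded nesting depth.

**Definition (terms).** Let $c=\max(1,\max_l|Y_l|)$ over both families and $d=c(D+1)$. Let $z_1,\dots,z_d$ be distinct names outside $F_0$ and all $\mathrm{nm}_l$, and $F_i=F_0\cup\{z_1,\dots,z_i\}$. Let $A_i$ be the finite set of atoms $\rho b_{l,j}$ with $j\in J_l$, $l$ in either family (including both indices $0$), and $\rho:\mathrm{fn}(b_{l,j})\to F_i$ injective. Let $T_d$ be the set of multisets over $A_d$; for $i<d$ let $T_i$ be the set of multisets over $A_i\sqcup\{\nu t:t\in T_{i+1}\}$, where $\nu$ binds $z_{i+1}$.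

For an *item* $h$ of level $i$ (an element of $T_i$, or an atom of $A_i$, or $\nu t'$ with $t'\in T_{i+1}$) let $X_h$ be its set of $\nu$-nodes, viewed as distinct fresh names, $I_h$ its set of atom leaves, and $(a_p)_{p\in I_h}$ the atoms obtained by replacing bound $z$'s by the corresponding $\nu$-nodes. Their names lie in $F_i\cup X_h$. Put $|h|=|I_h|$, and for $t\in T_0$ put $K_t=\nu X_t.\{a_p\}_{p\in I_t}$.

If $t=\{h_1,\dots,h_m\}$, then $I_t,X_t$ are the disjoint unions of the $I_{h_q},X_{h_q}$, and a name in $X_{h_q}$ occurs only in atoms at positions in $I_{h_q}$.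

Example. Let $P$ be $\mathsf r={!\nu x.(\mathsf p_x\mid{!\mathsf q_x})}$, so $F_0=\{y\}$ and $D=3$; let $Q$ be any process for which the assumptions of Section 6 hold, say $Q=P$. The bodies are $R_1=\nu x.(\mathsf p_x\mid{!\mathsf q_x})$ with $Y_1=\{x\}$ and $R_2=\mathsf q_x$ with $Y_2=\emptyset$ (listing repeated occurrences once here). Then $K=\nu x.\{[\mathsf r],[\mathsf p_x],[!\mathsf q_x],[\mathsf q_x]\}$ is an unfolding, and $K=K_t$ for
$$t=\{[\mathsf r],\nu t'\},\qquad t'=\{[\mathsf p_{z_1}],[!\mathsf q_{z_1}],[\mathsf q_{z_1}]\}\in T_1 .\tag{3}$$

**Lemma 6.** If $G\to_{\mathcal B}^*K$, then $K=K_t$ with $X_t\subseteq\mathrm{fn}(\{a_p\}_{p\in I_t})$ for some $t\in T_0$.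

*Proof.* Take a tiling and its tree. Going down the tree, tile $k$ contributes $|Y_{l_k}|$ nested $\nu$'s, one for each name of $\rho_k(Y_{l_k})$; under them are put its atoms and the contributions of its children. A root path has at most $D+1$ tiles and carries at most $c(D+1)=d$ names, so the levels suffice. By Lemma 5 the atoms of tile $k$ mention only $F_0$ and names of tiles on the path from the root to $k$, and these are in scope. Writing the in-scope names as $z$'s is injective, and each atom is $\rho_kb_{l_k,j}$ with $\rho_k$ injective on $\mathrm{fn}(b_{l_k,j})$; so the atoms belong to the required $A_i$. By 3 the $\nu$-nodes are exactly the private names $X$, all of which are used. $\square$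

By Theorem 4, Lemma 5 (for both families) and Lemma 6, and because a tiling forces the representation to be reduced,
$$P\equiv Q\iff\text{some }K_t,\ t\in T_0,\text{ has both a $G$-tiling and an $H$-tiling.}\tag{4}$$

## 9. Cutting tilings along scopes: tokens and partial tilings

The $G$-tiling and the $H$-tiling of $K_t$ need not respect the nesting of $t$: a tile may have some of its atoms inside a $\nu$-node of $t$ and others outside. So we cut tiles into pieces. Of a piece we remember its shape $l$, which part $S\subseteq J_l^+$ has been placed, and where its names go; if a name goes to a $\nu$-node that has been closed, we remember only the mark $\dagger$. A name marked $\dagger$ cannot be used outside, so all its occurrences in the tile must already be placed.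

**Definition (saturated).** A name $y\in\mathrm{nm}_l$ is *saturated in $S\subseteq J_l^+$* if every $j\in J_l^+$ with $y\in\mathrm{fn}(b_{l,j})$ lies in $S$.

Example. For $R_1$ of (3), with $b_{1,1}=[\mathsf p_x]$ and $b_{1,2}=[!\mathsf q_x]$, the name $x$ is saturated in $\{1,2\}$, and $y$ is not, since $y\in\mathrm{fn}(b_{1,*})$.

**Definition (tokens).** Fix a family ($G$ or $H$) and a level $i$. A *token* of level $i$ is $\tau=(l,S,\rho)$ with $\emptyset\ne S\subseteq J_l^+$ and $\rho:\mathrm{nm}_l(S)\to F_i\cup\{\dagger\}$ such that

- (T1) for each $j\in S$, $\rho$ is injective on $\mathrm{fn}(b_{l,j})\cap\rho^{-1}(F_i)$;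
- (T2) if $\rho(y)=\dagger$, then $y$ is saturated in $S$;
- (T3) $\rho(y)\notin F_0$ for $y\in Y_l\cap\mathrm{nm}_l(S)$;
- (T4) if $l=0$, then $\rho(y)=y$ for $y\in F_0\cap\mathrm{nm}_0(S)$.

Let $\mathcal T_i^G$ and $\mathcal T_i^H$ be the finite sets of tokens of level $i$. A *token vector* is a vector of natural numbers indexed by tokens, and $e_\tau$ is a unit vector.

**Definition (partial tilings).** Let $h\in T_i$, or $h=\nu t'$ with $t'\in T_{i+1}$. A *partial tiling* of $h$ at level $i$ is a finite family of pieces $(l_k,S_k,\rho_k,\iota_k)$ with $\emptyset\ne S_k\subseteq J_{l_k}^+$, $\rho_k:\mathrm{nm}_{l_k}(S_k)\to F_i\cup X_h$, $\iota_k:S_k\to I_h$, such that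

- (P1) for $j\in S_k$, $\rho_k$ is injective on $\mathrm{fn}(b_{l_k,j})$ and $a_{\iota_k(j)}=\rho_kb_{l_k,j}$; if $l_k=0$ then $*\notin S_k$;
- (P2) $(k,j)\mapsto\iota_k(j)$, for $j\ne*$, is a bijection onto $I_h$;
- (P3) (T3) and (T4) hold for $\rho_k$;
- (P4) if $\rho_k(y)\in X_h$, then $y$ is saturated in $S_k$;
- (P5) for each $x\in X_h$ there is exactly one $(k,y)$ with $y\in Y_{l_k}\cap\mathrm{nm}_{l_k}(S_k)$ and $\rho_k(y)=x$.

Its token vector is $\sum_ke_{\tau_k}$, where $\tau_k$ is $(l_k,S_k,\rho_k)$ with all values in $X_h$ replaced by $\dagger$. These are tokens: (T1) follows from (P1), (T2) from (P4), and (T3), (T4) from (P3).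

Example. For $\nu t'$ of (3) at level $0$ there is a partial tiling with two pieces, whose tokens are $(1,\{1,2\},\,x\mapsto\dagger,\,y\mapsto y)$ and $(2,\{1,*\},\,x\mapsto\dagger,\,y\mapsto y)$; here $b_{2,1}=[\mathsf q_x]$ and $b_{2,*}=[!\mathsf q_x]$. The second shape is fully placed; the first still misses its source, which lies outside $\nu t'$.

**Definition (leaf, merge, close).** These are the three operations that build token vectors.

*Leaf.* For $a\in A_i$, $\mathrm{Leaf}(a)$ is the set of vectors
$$e_{(l,\{j\},\rho)}+\sum n_{l',\rho'}\,e_{(l',\{*\},\rho')},$$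
where $(l,\{j\},\rho)$ is a token with values in $F_i$, $j\in J_l$ and $\rho b_{l,j}=a$; the sum is over all tokens $(l',\{*\},\rho')$ with values in $F_i$, $l'\ge1$ and $\rho'b_{l',*}=a$; and the $n_{l',\rho'}\in\mathbb N$ are arbitrary.

*Merge.* A set $\sigma$ of tokens with common $l$ is *mergeable* if it is nonempty, its sets $S$ are pairwise disjoint, and its maps $\rho$ agree on common names. Then $\mathrm{res}(\sigma)$ is given by $l$, the union of the $S$'s and the union of the $\rho$'s. For a token vector $v$, $M(v)$ is the set of all $\sum_\sigma n_\sigma e_{\mathrm{res}(\sigma)}$ with $n_\sigma\in\mathbb N$ and $\sum_\sigma n_\sigma\sum_{\tau\in\sigma}e_\tau=v$.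

*Close.* $C_{i+1}(v)$, for a vector $v$ over tokens of level $i+1$, is defined iff

- (a) for each $\tau=(l,S,\rho)$ with $v_\tau>0$, each $y$ with $\rho(y)=z_{i+1}$ is saturated in $S$;
- (b) $\sum_\tau v_\tau\,\big|\{y\in Y_l\cap\mathrm{nm}_l(S):\rho(y)=z_{i+1}\}\big|=1$.

It then replaces the value $z_{i+1}$ by $\dagger$ in all tokens.

Two checks. First, in a mergeable set
$$\text{a common name $y$ of two tokens never has the value }\dagger.\tag{5}$$
Indeed, by (T2) $y$ would be saturated in one of the sets $S$, while some $j$ in the other, disjoint, set $S'$ has $y\in\mathrm{fn}(b_{l,j})$, so $j\in S\cap S'$. And $\mathrm{res}(\sigma)$ is a token: (T1), (T3), (T4) are inherited, since each $j$ comes from one member, and (T2) holds because saturation is monotone in $S$. Second, the results of $C_{i+1}$ are tokens of level $i$: (T2) holds by (a), (T1) and (T3) are inherited, and (T4) is untouched because its values lie in $F_0$.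

Example. In (3), at level $1$, the leaves give
$$(1,\{1\},x\mapsto z_1);\quad (1,\{2\},x\mapsto z_1,y\mapsto y),\ (2,\{*\},x\mapsto z_1,y\mapsto y);\quad (2,\{1\},x\mapsto z_1,y\mapsto y).$$
Merging gives $(1,\{1,2\},x\mapsto z_1,y\mapsto y)$ and $(2,\{1,*\},x\mapsto z_1,y\mapsto y)$. Closing is allowed: $x$ is saturated in both, and the count in (b) is $1+0$ because $Y_1=\{x\}$ and $Y_2=\emptyset$. The result is the pair of tokens found above.

## 10. A recursion for simultaneous token vectors

Let $V_i\subseteq\mathbb N^{\mathcal T_i^G}\times\mathbb N^{\mathcal T_i^H}\times\mathbb N$ be the set of all $(v,v',|t|)$ with $t\in T_i$, $v$ the token vector of a partial $G$-tiling of $t$ and $v'$ the token vector of a partial $H$-tiling of the same $t$. Extend $M$ and $C$ to triples and sets of triples: they act on both vectors and leave the last coordinate unchanged, and $C$ is defined iff it is defined on both vectors.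

**Lemma 7.** $V_i=M(W_i^\oplus)$, where
$$W_i=\bigcup_{a\in A_i}\mathrm{Leaf}^G(a)\times\mathrm{Leaf}^H(a)\times\{1\}\ \cup\ C_{i+1}(V_{i+1}),$$
the last part being omitted for $i=d$.

*Proof.* **Step 1: $C_{i+1}$ describes what a $\nu$-node does.** Let $x$ be the top node of $\nu t'$. Then $I_{\nu t'}=I_{t'}$ and $X_{\nu t'}=X_{t'}\sqcup\{x\}$. Renaming $z_{i+1}$ to $x$ turns the partial tilings of $t'$ at level $i+1$ whose token vectors satisfy (a) and (b) into exactly the partial tilings of $\nu t'$ at level $i$: (a) is (P4) for the value $x$, (b) is (P5) for $x$, and the other conditions correspond literally (for (P3), neither $z_{i+1}$ nor $x$ is in $F_0$). Token vectors correspond by $C_{i+1}$. So $C_{i+1}(V_{i+1})$ is the set of all triples $(v,v',|t'|)$ with $t'\in T_{i+1}$ and $v,v'$ token vectors of partial tilings of $\nu t'$ at level $i$ for the two families.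

Let $t=\{h_1,\dots,h_m\}\in T_i$ in Steps 2 and 3.

**Step 2: to show $V_i\subseteq M(W_i^\oplus)$, cut the pieces into blocks.** Take a partial tiling of $t$, for either family. Split $S_k$ into the blocks $S_k^q=\{j\in S_k:\iota_k(j)\in I_{h_q}\}$, and split the block further into singletons if $h_q$ is an atom. Drop empty blocks and restrict $\rho_k,\iota_k$.

Observation: if $\rho_k(y)\in X_{h_q}$ (so $h_q$ is a $\nu$-item), then $y$ is saturated in $S_k^q$ and occurs in no other block of $k$. Indeed, $y$ is saturated in $S_k$ by (P4), and every $j$ with $y\in\mathrm{fn}(b_{l_k,j})$ has $a_{\iota_k(j)}=\rho_kb_{l_k,j}$ mentioning $\rho_k(y)$, so $\iota_k(j)\in I_{h_q}$. Hence all such $j$ lie in the single block $S_k^q$.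

**Step 3: the blocks give elements of $W_i$, and merging restores the pieces.** Let $h_q=\nu t'$. The nonempty blocks $S_k^q$ form a partial tiling of $h_q$ at level $i$. The values of $\rho_k$ on $\mathrm{nm}_{l_k}(S_k^q)$ are names of atoms of $h_q$, so lie in $F_i\cup X_{h_q}$. (P1)–(P3) are inherited, and (P4) is the observation. For (P5), the unique $(k,y)$ with value $x\in X_{h_q}$ has $y\in\mathrm{nm}_{l_k}(S_k^q)$ by the observation, and uniqueness is inherited.

Let $h_q=a$ be an atom. The values on the blocks are names of $a$, so lie in $F_i$. By (P2) exactly one of the singleton blocks at this position is $\{j\}$ with $j\ne*$; the others are $\{*\}$ with $l\ge1$ by (P1). So their tokens form a vector in $\mathrm{Leaf}(a)$.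

The tokens of the blocks of $k$ have disjoint nonempty $S$'s. By the observation a name common to two blocks has its value in $F_i$, so they agree on common names. Thus they form a mergeable set, with result $\tau_k$. Doing this for both families over the same $h_1,\dots,h_m$, and since sizes add, the triple lies in $M(W_i^\oplus)$.

**Step 4: to show $M(W_i^\oplus)\subseteq V_i$, glue.** An element of $M(W_i^\oplus)$ comes from a sum of elements of $W_i$, each belonging to an atom $a\in A_i$ or to some $\nu t'$ with $t'\in T_{i+1}$. Let $t\in T_i$ be the multiset of these; the last coordinate is $|t|$. Fix a family. For $\nu$-items take partial tilings with the given vectors (Step 1); for an atom leaf at position $p$ realize each token $(l,\{j\},\rho)$ of its leaf vector, $j=*$ included, by the piece $(l,\{j\},\rho,j\mapsto p)$. So each token occurrence is realized by a piece. The decomposition $\sum_\sigma n_\sigma\sum_{\tau\in\sigma}e_\tau=v$ partitions the pieces into groups, each realizing a mergeable set $\sigma$ with one piece for each $\tau\in\sigma$. Unite each group.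

By (5), names shared by two pieces of a group have token value $\ne\dagger$, so their actual values are in $F_i$ and equal: the unions of the $\rho$'s are well defined. Those of the $\iota$'s are, since the $S$'s are disjoint. (P1) holds since each $j$ comes from one piece, and in leaf vectors $*$ occurs only with $l'\ge1$. (P2) and (P3) are inherited. (P4): if $\rho(y)\in X_t$, then $y$ is saturated in its piece, hence in the union. (P5): a name $y$ with value in $X_t$ lies in exactly one piece of its group, so the pairs $(k,y)$ with value $x$ after uniting correspond bijectively to those before; and before uniting there is exactly one such pair with $y\in Y_l$, namely in the partial tiling of the item whose $X_{h_q}$ contains $x$. The token of the united piece is $\mathrm{res}(\sigma)$. $\square$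

It remains to recognize full tilings at level $0$. Let $\tau_*=(0,\{*\},\mathrm{id}_{F_0})$ in each family, written $\tau_*^G$ and $\tau_*^H$. It is a token of level $0$: (T2) is vacuous, (T3) too because $\mathrm{nm}_0(\{*\})=F_0$ is disjoint from $Y_0$, and (T1), (T4) are clear. A token is *complete* if $S=J_l^+$. Let $V_{\mathrm{fin}}$ be the set of elements of $M\big(V_0+(e_{\tau_*^G},e_{\tau_*^H},0)\big)$ whose token support contains only complete tokens.

Example. In (3) the leaf $[\mathsf r]$ gives, in the $G$-family, the tokens $(0,\{1\},y\mapsto y)$ and $(1,\{*\},y\mapsto y)$. The latter merges with $(1,\{1,2\},x\mapsto\dagger,y\mapsto y)$ to a complete token, and $(0,\{1\},y\mapsto y)$ merges with $\tau_*$ to a complete token.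

**Lemma 8.** $V_{\mathrm{fin}}$ contains an element with last coordinate $s$ iff there is $t\in T_0$ with $|t|=s$ such that $K_t$ has a $G$-tiling and an $H$-tiling.

*Proof.* **Step 1: from tilings to a vector.** Take a $G$-tiling of $K_t$. Put $S_k=J_{l_k}^+$ for $k\ge1$ and $S_0=J_0$, restrict $\rho_0$ to $\mathrm{nm}_0(J_0)$, and delete tile $0$ if $J_0=\emptyset$ (then $Y_0=\emptyset$ too). This is a partial tiling of $t$ at level $0$. (P1), (P2) are conditions 1, 2. (T3) holds since $\rho_k(Y_{l_k})\subseteq X_t$, and (T4) by 1. (P4) is trivial for $k\ge1$; for $k=0$, $\rho_0(y)\in X_t$ implies $y\in Y_0$, so $y\notin\mathrm{fn}(b_{0,*})$ and $y$ is saturated in $J_0$. (P5) is 3, as $Y_{l_k}\subseteq\mathrm{nm}_{l_k}(S_k)$. The tokens with $k\ge1$ are complete. The token of tile $0$ and $\tau_*$ are mergeable, because both are the identity on common names, which lie in $F_0$; the result is complete. If $J_0=\emptyset$, then $\tau_*$ itself is complete. So merging only this pair, and leaving all other tokens as singletons, gives a vector of complete tokens. The same holds for $H$, so $V_{\mathrm{fin}}$ has an element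 with last coordinate $|t|$.

**Step 2: from a vector to tilings.** An element of $V_{\mathrm{fin}}$ comes from some $t\in T_0$, partial tilings of $t$ for both families, and groupings of their pieces together with one formal piece $\tau_*$ into mergeable groups with complete results. Fix a family and unite the groups as in Step 4 of Lemma 7; the same argument applies, since names shared with $\tau_*$ lie in $F_0$ and have value in $F_0$ by (T4). A group with $l=0$ has a complete result, so it contains $*$, and by (P1) this $*$ comes from $\tau_*$. So exactly one group has $l=0$, the one containing $\tau_*$; number it $0$, and let $\iota_0$ be defined on $J_0$. All $\rho_k$ are now defined on $\mathrm{nm}_{l_k}$. Condition 1 follows from (P1), (T4) and $F_0\subseteq\mathrm{nm}_0(J_0^+)$. Condition 2 is (P2). For condition 3, if $y\in Y_{l_k}$ then $\rho_k(y)\in X_t$ by (T3), and each $x\in X_t$ is attained exactly once by (P5). $\square$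

By (4) and Lemma 8, $P\equiv Q$ iff $V_{\mathrm{fin}}\ne\emptyset$. We now bound the smallest element.

## 11. The Steinitz lemma and minimal solutions of linear systems

**Lemma 9 (Steinitz; Grinberg–Sevast'yanov).** If $x_1,\dots,x_p\in\mathbb R^m$ $(m\ge1)$ sum to $0$ and $\|x_i\|_\infty\le\Delta$, they can be ordered so that all partial sums have $\|\cdot\|_\infty\le m\Delta$.

*Proof.* If $p\le m$, any order works. Let $p>m$.

**Step 1: shrink the index set one element at a time.** We construct $\{1,\dots,p\}=L_p\supset L_{p-1}\supset\dots\supset L_m$ with $|L_k|=k$, and $\lambda_k\in[0,1]^{L_k}$ with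
$$\sum_{i\in L_k}\lambda_k(i)=k-m,\qquad\sum_{i\in L_k}\lambda_k(i)x_i=0.$$
Start with $\lambda_p\equiv(p-m)/p$. Given $L_k,\lambda_k$ with $k>m$, the polytope of all $\mu\in[0,1]^{L_k}$ with $\sum\mu(i)=k-1-m$ and $\sum\mu(i)x_i=0$ is nonempty, as it contains $\frac{k-1-m}{k-m}\lambda_k$. Take a vertex $\mu$. At least $k-m-1$ of its coordinates are in $\{0,1\}$: if $m+2$ or more coordinates were strictly between $0$ and $1$, the $m+1$ homogeneous equations would have a nonzero solution supported on them, and one could move from $\mu$ in both directions. If no coordinate were $0$, at least $k-m-1$ would be $1$; as the sum is $k-1-m$, the others would be $0$, and there are others since $k-m-1<k$, a contradiction. So some $\mu(i)=0$; put $L_{k-1}=L_k\setminus\{i\}$ and $\lambda_{k-1}=\mu|_{L_{k-1}}$.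

**Step 2: order along the chain.** Order the vectors so that the first $k$ are those in $L_k$, for all $k\ge m$. For $k\ge m$,
$$\Big\|\sum_{i\in L_k}x_i\Big\|_\infty=\Big\|\sum_{i\in L_k}(1-\lambda_k(i))x_i\Big\|_\infty\le\Delta\sum_{i\in L_k}(1-\lambda_k(i))=m\Delta .$$
For $k<m$ the bound $k\Delta\le m\Delta$ is trivial. $\square$

**Lemma 10.** Let $A$ be an integer matrix with $m\ge1$ rows and entries of absolute value $\le\Delta$. Every minimal nonzero integer $x\ge0$ with $Ax=0$ has $\|x\|_1\le(2m\Delta+1)^m$. Every integer solution $x\ge0$ is a sum of minimal ones.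

Minimal is meant coordinatewise among nonzero solutions $x\ge 0$. Example: for $A=(2\ \ {-3})$ the only minimal solution is $(3,2)$.

*Proof.* List column $j$ exactly $x_j$ times; the list sums to $0$. Order it by Lemma 9, with partial sums $s_1,\dots,s_p$, where $p=\|x\|_1$. They are integral points of $[-m\Delta,m\Delta]^m$. If $p>(2m\Delta+1)^m$, then $s_i=s_{i'}$ for some $i<i'$, and the columns in positions $i+1,\dots,i'$ form a nonempty proper sublist with sum $0$. This is a smaller nonzero solution, contradicting minimality. For the last claim use induction on $\|x\|_1$: if $x\ne0$, subtract a minimal solution below $x$. $\square$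

## 12. Bounding the generators

Let $N=2\sum_l2^{|J_l|+1}(|F_d|+1)^{|\mathrm{nm}_l|}$, with $l$ over both families. Then $N\ge2$, and counting choices of $l$, $S$, $\rho$ gives $|\mathcal T_i^G|+|\mathcal T_i^H|\le N$ for all $i\le d$. Norms are $\|\cdot\|_1$ on triples, including the last coordinate; triples have at most $N+1$ coordinates.

**Definition ($\beta$-generated).** A set is *$\beta$-generated* if it is a finite union of sets $c+U^\oplus$ ($U$ finite) with nonnegative integer vectors, $\|c\|\le\beta$, and $\|q\|\le\beta$ for $q\in U$. We call $c$ a base and the $q\in U$ periods.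

Example. The set of $(i,j)\in\mathbb N^2$ with $j\ge1$ and $i$ even is $(0,1)+\{(2,0),(0,1)\}^\oplus$, hence $2$-generated.

**Lemma 11.** Let $\beta\ge3$, $\beta'\ge1$, $\gamma\ge1$ be integers.

1. $\mathrm{Leaf}^G(a)\times\mathrm{Leaf}^H(a)\times\{1\}$ is $3$-generated.
2. If $V_{i+1}$ is $\beta$-generated, then $C_{i+1}(V_{i+1})$ is $3\beta$-generated.
3. If $W$ is $\beta'$-generated, then $W^\oplus$ is $(\beta'+1)^{N+2}$-generated.
4. If $V$ is $\gamma$-generated, then $M(V)$ is $\gamma(2N\gamma+1)^N$-generated.

*Proof.* **Part 1: leaves.** By definition the set is the union over the admissible $(\tau,\tau')$ of $(e_\tau,e_{\tau'},1)$ plus arbitrary sums of unit vectors at the admissible source tokens of either family. Bases have norm $3$, periods norm $1$.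

**Part 2: closing selects a part of $c+U^\oplus$ and then acts linearly.** Condition (a) says that certain coordinates vanish; by nonnegativity it holds for $c+\sum n_qq$ iff it holds for $c$ and for all $q$ with $n_q>0$. Condition (b), for both families, says that two nonnegative integer linear functionals $f_G,f_H$ equal $1$. Hence periods $q$ with $f_G(q)+f_H(q)>0$ are used at most twice in total. So the domain of $C_{i+1}$ in $c+U^\oplus$ is a finite union of sets $c'+U'^\oplus$, where $c'$ is $c$ plus at most two such periods and satisfies (a) and (b), and $U'$ consists of the $q\in U$ that satisfy (a) with $f_G(q)=f_H(q)=0$. Here $\|c'\|\le3\beta$. On vectors satisfying (a), $C_{i+1}$ is induced by a map of tokens, hence linear and norm-preserving on nonnegative vectors; so it maps $c'+U'^\oplus$ to a set of the same kind with the same bounds.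

**Part 3: sums.** Let $W=\bigcup_k(c_k+U_k^\oplus)$. There are at most $(\beta'+1)^{N+1}$ distinct vectors in $\bigcup_kU_k$, since there are at most $N+1$ coordinates, each $\le\beta'$. Write an element of $W^\oplus$ as a sum of elements of $W$, each with a chosen $k$ and chosen periods. For each vector $q$ used as a period choose one index $k(q)$ of a summand that uses $q$; so $q\in U_{k(q)}$. Let $\Lambda$ be the set of these indices. Reserving one copy of $c_k$ for each $k\in\Lambda$, we see that the element lies in
$$\sum_{k\in\Lambda}c_k+\Big(\{c_k:\text{all }k\}\cup\bigcup_{k\in\Lambda}U_k\Big)^\oplus.$$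
Conversely each such set is contained in $W^\oplus$: periods from $U_k$, $k\in\Lambda$, can be attached to the reserved copy of $c_k$, and all further $c_k$ are in $W$. So $W^\oplus$ is the union of these sets over all sets $\Lambda$ of at most $(\beta'+1)^{N+1}$ indices. Base norms are at most $\beta'(\beta'+1)^{N+1}\le(\beta'+1)^{N+2}$, and period norms at most $\beta'$.

**Part 4: merging is the output of a linear system.** For $c+U^\oplus$ consider, on token coordinates (at most $N$ rows; add zero rows to get $N$), the system
$$x_cc+\sum_{q\in U}x_qq-\sum_\sigma n_\sigma\sum_{\tau\in\sigma}e_\tau=0,$$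
with $\sigma$ over the mergeable sets of either family. Its entries have absolute value $\le\gamma$. The set $M(c+U^\oplus)$ consists of the outputs of the nonnegative integer solutions with $x_c=1$, where the output of a solution has token part $\sum n_\sigma e_{\mathrm{res}(\sigma)}$ and last coordinate $x_c\,\mathrm{size}(c)+\sum x_q\,\mathrm{size}(q)$, with size denoting the last coordinate. The output is linear, of norm
$$\le\sum n_\sigma+\gamma\Big(x_c+\sum x_q\Big)\le\gamma\|(x,n)\|_1 .$$
By Lemma 10 the solutions with $x_c=1$ are exactly the sums of one minimal solution with $x_c=1$ and arbitrarily many minimal solutions with $x_c=0$, and minimal solutions have norm $\le(2N\gamma+1)^N$. So $M(c+U^\oplus)$ is the union, over the minimal solutions with $x_c=1$, of their outputs plus arbitrary sums of outputs of minimal solutions with $x_c=0$. $\square$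

Now we iterate. Let $E=(N+3)^2$. If $V_{i+1}$ is $\beta$-generated with $\beta\ge3$, then $W_i$ is $3\beta$-generated by parts 1 and 2. By part 3, $W_i^\oplus$ is $\gamma$-generated with $\gamma=(4\beta)^{N+2}\ge(3\beta+1)^{N+2}$. By Lemma 7 and part 4, $V_i$ is generated with bound
$$\gamma(2N\gamma+1)^N\le(3N\gamma)^{N+1}\le(4N\beta)^{(N+3)(N+1)},$$
where the last inequality uses $3N(4\beta)^{N+2}\le(4N\beta)^{N+3}$. Put
$$\beta_{d+1}=3,\qquad\beta_i=(4N\beta_{i+1})^{(N+3)(N+1)} .$$
As $W_d$ is $3$-generated, the same computation with $\beta=3$ covers $i=d$, and so $V_i$ is $\beta_i$-generated for $i=d,d-1,\dots,0$. Since $(N+3)(N+1)+1=(N+2)^2$,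
$$4N\beta_i\le(4N\beta_{i+1})^{(N+2)^2}\le(4N\beta_{i+1})^E,\qquad\text{so}\qquad 4N\beta_0\le(12N)^{E^{d+1}} .$$
Finally $V_0+(e_{\tau_*^G},e_{\tau_*^H},0)$ is $(\beta_0+2)$-generated, so $M$ of it is generated with bound
$$(3N(\beta_0+2))^{N+1}\le(4N\beta_0)^{N+1}\le B,\qquad B:=(12N)^{E^{d+2}},\tag{6}$$
using $\beta_0\ge6$ in the first inequality and $N+1\le E$ in the second.

**Theorem 12.** Let $\mathrm{fn}(P)=\mathrm{fn}(Q)$ and $\delta(P)=\delta(Q)$. Then $P\equiv Q$ iff there is a graph $K$ with at most $B$ atoms such that $g(P)\to_{\mathcal B}^*K$ and $g(Q)\to_{\mathcal B}^*K$. The number $B$ is computable from the syntax of $P,Q$.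

*Proof.* If such a $K$ exists, then $P\equiv Q$ by Theorem 4. Conversely let $P\equiv Q$. By (4) and Lemma 8, $V_{\mathrm{fin}}\ne\emptyset$. So some element $c+\sum n_qq$ of a generating set $c+U^\oplus$ of $M(V_0+(e_{\tau_*^G},e_{\tau_*^H},0))$ has only complete tokens. By nonnegativity its base $c$ has only complete tokens, so $c\in V_{\mathrm{fin}}$, and its last coordinate is at most $\|c\|\le B$. By Lemma 8 there is $t\in T_0$ with $|t|\le B$ such that $K_t$ has a $G$-tiling and an $H$-tiling. By Lemma 5, $G\to_{\mathcal B}^*K_t\leftarrow_{\mathcal B}^*H$, and $K_t$ has $|t|$ atoms.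

The numbers $N$ and $d$ depend only on $r$, $|J_l|$, $|Y_l|$, $|\mathrm{nm}_l|$, $|F_0|$ and $D$. These are read off from the terms without deciding any equality of atoms: for instance, $|J_l|$ is the number of guarded subterm occurrences of $R_l$ that are not inside another guarded subterm, and $|Y_l|$ is the number of private names introduced there by $\nu$ and actually used. $\square$

## 13. The decision procedure

*Proof of Theorem A.* The algorithm recurses on depth. Given $P,Q$:

1. If $\mathrm{fn}(P)\ne\mathrm{fn}(Q)$ or $\delta(P)\ne\delta(Q)$, answer "no". If the common depth is $0$, both graphs are empty; answer "yes".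
2. Otherwise compute $B$, and compute, up to renaming of private names, all graphs with at most $B$ atoms obtained from $g(P)$, respectively from $g(Q)$, by $\to_{\mathcal B}$-steps.
3. Answer "yes" iff the two lists contain a common graph.

**Step 1: the lists are finite and the answer is correct.** Graphs are represented by a list of private names and a list of processes representing the atoms, all of them renamed guarded subterms of $P$ or $Q$. A step with a body whose graph has no atoms changes nothing and is ignored. Every other step adds at least one atom, so at most $B$ steps are needed, and up to renaming there are finitely many choices for each: a spawner, an index $l$, and a bijection of $\mathrm{fn}(R_l)$ onto the names of the spawner. Correctness is Lemma 1, the computation for depth $0$, and Theorem 12.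

**Step 2: the tests needed are instances of smaller depth.** Two kinds of tests occur. One is equality of atoms (for equality of graphs, try all bijections of private names and of atoms). The other is whether a spawner $s$ equals $[!\theta R_l]$ for some $\theta$; for each $l$ try the finitely many bijections $\mathrm{fn}(R_l)\to\mathrm{fn}(s)$, since $[!\theta R_l]$ depends only on $\theta|_{\mathrm{fn}(R_l)}$. By the definition of $\doteq$, each test amounts to comparing prefixes and testing $R\equiv R'$, where $R,R'$ are renamings of immediate subterms of guarded subterms of $P,Q$. Hence $\delta(R),\delta(R')<\delta(P)$, and these tests are done by the same algorithm. The recursion terminates. $\square$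

## 14. Cancellation laws and complexity

**Corollary 13.** (i) ${!P}\equiv{!Q}\iff P\equiv Q$. (ii) $\pi.P\equiv\pi.Q\iff P\equiv Q$. (iii) ${!!P}\not\equiv{!P}$ for every $P$.

*Proof.* (iii) The depths differ. In (i) and (ii) the implication from right to left is congruence.

(ii) The graphs $\{[\pi.P]\}$ and $\{[\pi.Q]\}$ have no spawners, so by Theorem 3 they are equal, that is, $\pi.P\doteq\pi.Q$. For an output prefix this is $P\equiv Q$. For $\pi=x(y)$ it says $(y\,z)P\equiv(y\,z)Q$ with $z$ fresh; apply $(y\,z)$.

(i) Depths agree, so $\delta(P)=\delta(Q)$. Every unfolding of $g(!P)$ contains exactly one atom of depth $\delta(P)+1$, namely $[!P]$, because all spawned atoms have depth $\le\delta(P)$. Its names are free in the unfolding, so it is unaffected by renaming private names. The same holds for $!Q$. By Theorem 3 there is a common unfolding, so $[!P]=[!Q]$, that is, $P\equiv Q$. $\square$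

In the next statement, 2-NEXPTIME is nondeterministic time $2^{2^{\mathrm{poly}(n)}}$, and graph-isomorphism-hard means that graph isomorphism reduces to the problem in polynomial time. No optimality is claimed.

**Theorem 14.** Let $n$ be the maximum of the sizes of $P$ and $Q$. If $P\equiv Q$, they have a common unfolding with at most $2^{2^{O(n^3\log n)}}$ atoms. The problem "$P\equiv Q$?" is in nondeterministic doubly exponential time (2-NEXPTIME), and it is graph-isomorphism-hard.

*Proof.* **Step 1: estimate $B$; this also proves Theorem B.** If $n=1$, then $P=Q=\mathbf 0$ and the common unfolding has no atoms (take $B=0$ in this case). Let $n\ge2$. Then $r\le2n$, and $|J_l|,|\mathrm{nm}_l|,|F_0|\le n$, because distinct elements of $\mathrm{nm}_l$ have distinct occurrences in the term. Also $c,D\le n$, so $d\le n(n+1)\le2n^2$ and $|F_d|\le n+2n^2$. There are at most $2n+2$ indices $l$. Hence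
$$N\le2(2n+2)\,2^{n+1}(2n^2+n+1)^n=2^{O(n\log n)},\qquad E^{d+2}=2^{O(n\log n)(2n^2+2)}=2^{O(n^3\log n)},$$
and $B=(12N)^{E^{d+2}}\le2^{2^{O(n^3\log n)}}$. If $P\equiv Q$, then $\mathrm{fn}$ and $\delta$ agree by Lemma 1, and Theorem 12 gives a common unfolding with at most $B$ atoms.

**Step 2: the upper bound, by guessing the unfoldings.** Let $\hat B=2^{2^{O(n^3\log n)}}$ be the explicit bound, monotone in $n$, that results from inserting the estimates of Step 1 into (6). Modify the algorithm of Section 13: after checking $\mathrm{fn}$ and $\delta$ (and accepting at depth $0$), guess two sequences of at most $\hat B$ nontrivial $\to_{\mathcal B}$-steps from $g(P)$ and $g(Q)$ ending in graphs with at most $\hat B$ atoms, the bodies used, and bijections of private names and atoms exhibiting equality of the two end graphs. All facts to be verified, apart from comparisons of prefixes, are positive instances $R\equiv R'$ for renamed subterms of $P,Q$, of size $\le n$ and smaller depth. By equivariance their free names may first be renamed to at most $2n$ short names. They are verified by recursive nondeterministic calls.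

One call makes $O(\hat B)$ recursive calls (one for each step and at most one for each matched pair of atoms) and otherwise takes time polynomial in $\hat B$. The recursion depth is $\le n$. The total time is $O(\hat B)^{n+1}$ times a polynomial in $\hat B$, which is $2^{2^{\mathrm{poly}(n)}}$. Soundness and completeness follow from Theorem 12 by induction on depth: if the accepted instances of smaller depth are true, then the guessed steps and the guessed equality are correct and $P\equiv Q$; conversely, if $P\equiv Q$, then the sequences exist and the instances to be verified are true, hence accepted along suitable guesses.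

**Step 3: the lower bound, by encoding graphs.** For a finite simple graph $\Gamma=(V,\mathcal E)$ with $V\subseteq\mathcal N$ let
$$P_\Gamma=\nu V.\Big(\prod_{v\in V}\bar v\langle v\rangle.\mathbf 0\ \Big|\ \prod_{\{u,v\}\in\mathcal E}(\bar u\langle v\rangle.\mathbf 0\mid\bar v\langle u\rangle.\mathbf 0)\Big).$$
There are no spawners, so by Theorem 3 $P_\Gamma\equiv P_{\Gamma'}$ iff $g(P_\Gamma)=g(P_{\Gamma'})$. The atoms $[\bar v\langle v\rangle.\mathbf 0]$ make the evident representations reduced. Two atoms of this form are equal iff their prefixes are, so equality of the graphs means that some bijection $V\to V'$ maps the multiset of atoms of one onto that of the other. It automatically maps the atoms $[\bar v\langle v\rangle.\mathbf 0]$ onto those of $\Gamma'$, so the condition is that it maps edges exactly onto edges: $\Gamma\cong\Gamma'$. The process $P_\Gamma$ is computed from $\Gamma$ in polynomial time. $\square$
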